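# Broadcast domination and multipackings: the inequality $\gamma_b\le 2\,mp$

## Three theorems relating $\gamma_b$, $mp$ and the radius

Throughout, a *graph* is a finite connected graph with at least two vertices. We write $d$ for distance, $e(v)$ for the eccentricity of $v$ (the largest distance from $v$ to a vertex), $\mathrm{rad}(G)=\min_v e(v)$ and $\mathrm{diam}(G)=\max_v e(v)$. The numbers $\gamma_b(G)$ (broadcast domination number) and $mp(G)$ (multipacking number) are defined in the next section.

**Theorem 1.** For every graph $G$, $\gamma_b(G)\le 2\,mp(G)$.

**Theorem 2.** For every graph $G$, $\mathrm{rad}(G)\le 2\,mp(G)$, unless $\mathrm{rad}(G)=\mathrm{diam}(G)=5$ and $mp(G)=2$. The exception does occur, for the hypercube $Q_5$.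

**Theorem 3.** For integers $m,b$ there is a graph with $mp=m$ and $\gamma_b=b$ if and only if $1\le m\le b\le 2m$. In particular the constant $2$ is attained for every value of $mp$, and the bound $mp\ge\lceil \gamma_b/2\rceil$ is sharp for every value of $\gamma_b$.

In words: $\gamma_b$ is the cheapest way to cover a graph by balls when a ball of radius $r$ costs $r$. The number $mp$ is the largest size of a set so thinly spread that no ball of radius $r\geq 1$ contains more than $r$ of its points. A thin set is an obstruction to cheap covering, so $mp\le\gamma_b$, and the question is how good this obstruction is. Theorem 1 says it is never off by more than a factor of $2$. This was a conjecture, taken from the slides "Bounding the broadcast domination number by the multipacking number"; there the bound $\gamma_b\le 2\,mp+2$, due to Beaudou, Brewster, Foucaud and Mitchell, could be used as known, and so could the existence of infinitely many graphs with $\gamma_b=2\,mp$. Theorem 3 says that nothing beyond $m\le b\le 2m$ restricts the pair $(mp,\gamma_b)$.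

Theorem 2 is how we shall prove Theorem 1. Covering by a single ball centred at a central vertex costs $\mathrm{rad}(G)$, so it suffices to find a thin set of size at least $\mathrm{rad}(G)/2$. That works except for one value of the radius, where it can fail, and there we argue differently.

## Broadcasts, multipackings and weak duality

For a vertex $v$ and an integer $r\ge0$ let $N_r[v]=\{u: d(u,v)\le r\}$ be the ball of radius $r$ around $v$.

**Definition (broadcast).** A *broadcast* on $G=(V,E)$ is a function $f:V\to\{0,1,2,\dots\}$ with $f(v)\le e(v)$ for all $v$. It is *dominating* if for every vertex $u$ there is a vertex $v$ with $f(v)>0$ and $d(u,v)\le f(v)$. Its *cost* is $\sum_v f(v)$, and $\gamma_b(G)$ is the minimum cost of a dominating broadcast.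

**Definition (multipacking).** A *multipacking* is a set $M\subseteq V$ with $|N_r[v]\cap M|\le r$ for every vertex $v$ and every integer $r\ge1$. The maximum size of a multipacking is $mp(G)$.

Subsets of multipackings are multipackings, and a single vertex is one, so $mp(G)\ge1$.

*Example: the cycle $C_4$.* Any two vertices lie in a common ball of radius $1$, so no two form a multipacking and $mp(C_4)=1$. A dominating broadcast of cost $1$ would be one ball of radius $1$, which has only three vertices. One ball of radius $2$ is everything. So $\gamma_b(C_4)=2=2\,mp(C_4)$.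

*Example: the path $P_4$.* Its two ends are at distance $3$, so no ball of radius $1$ contains both, and they form a multipacking. Its radius is $2$. By the chain (1) below, $mp=\gamma_b=2$.

We shall use
$$mp(G)\le\gamma_b(G)\le \mathrm{rad}(G)\le\mathrm{diam}(G). \tag{1}$$
For the first inequality, let $M$ be a multipacking and $f$ a dominating broadcast. The balls $N_{f(v)}[v]$ with $f(v)>0$ cover $V$, and each contains at most $f(v)$ elements of $M$, so $|M|\le\sum_v f(v)$. For the second, put $f(c)=e(c)=\mathrm{rad}(G)$ at a vertex $c$ of minimum eccentricity, and $0$ elsewhere. The third is clear.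

The first inequality is weak duality of linear programs. Let $x_{v,r}$ indicate that the ball $N_r[v]$, $1\le r\le e(v)$, is used; minimize $\sum r\,x_{v,r}$ subject to $\sum_{(v,r):\,d(u,v)\le r}x_{v,r}\ge1$ for each $u$. The dual program maximizes $\sum_u y_u$ subject to $\sum_{u\in N_r[v]}y_u\le r$, and its $0/1$ solutions are exactly the multipackings. (Radii $r>e(v)$ give nothing new, since then $N_r[v]=V=N_{e(v)}[v]$.)

## The pair test and points spaced by three on a geodesic

To show that a set is a multipacking we must control all balls. Almost everything below is done with one crude observation: two points in a ball of radius $r$ are at distance at most $2r$.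

**Pair test.** *Let $M\subseteq V$. If for every $r\ge1$ every $B\subseteq M$ with $|B|\ge r+1$ contains two vertices at distance greater than $2r$, then $M$ is a multipacking.*

Indeed, a ball violating the definition would contain such a $B$.

The test is sufficient but not necessary. In $C_{12}$ the vertices $0,4,8$ are pairwise at distance $4$, so the test fails for $r=2$. They nevertheless form a multipacking: a ball of radius $1$ contains at most one of them, a ball of radius $2$ consists of five consecutive vertices and contains at most two, and for $r\ge3$ there is nothing to check.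

**The diametral path.** The first set to try is every third vertex of a longest geodesic. Let $u_0,\dots,u_D$ be a geodesic with $D=\mathrm{diam}(G)$ and let $M=\{u_0,u_3,u_6,\dots\}$. Among $r+1$ elements of $M$, the two extreme ones are at distance at least $3r>2r$. So $M$ passes the pair test, and
$$mp(G)\ge\left\lceil\frac{\mathrm{diam}(G)+1}{3}\right\rceil. \tag{2}$$
Hence $\gamma_b\le\mathrm{rad}\le\mathrm{diam}\le 3\,mp-1$: a constant $3$, not $2$.

**Small radii.** Let $R=\mathrm{rad}(G)$. We want $mp\ge R/2$.

* If $R\le2$, a single vertex is enough.
* If $R\in\{3,4\}$, we need two vertices. Two vertices at distance at least $3$ form a multipacking (no ball of radius $1$ contains both), and $\mathrm{diam}\ge3$.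
* If $R=7$, we need four vertices. If also $\mathrm{diam}(G)=7$, the geodesic gives only $\lceil 8/3\rceil=3$.

Here the diametral path stops working: when $\mathrm{rad}=\mathrm{diam}=R$ it yields about $R/3$ points, and the missing $R/6$ must come from off the path.

## A vertex far from the middle of the geodesic: radius 7

The hypothesis on the radius says more than that one long geodesic exists: from *every* vertex one can go far. Apply this to the middle vertex of the geodesic.

Let $R\ge7$, take a geodesic $u_0,\dots,u_6$, and a vertex $w$ with $d(u_3,w)\ge7$. By the triangle inequality $d(u_0,w)\ge4$ and $d(u_6,w)\ge4$. We claim that $\{u_0,u_3,u_6,w\}$ is a multipacking.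

* $r=1$: all pairwise distances are at least $3>2$.
* $r=2$: any three of the four vertices include both $u_0,u_6$ (distance $6$) or both $u_3,w$ (distance at least $7$), and $6,7>4$.
* $r=3$: all four vertices include $u_3,w$, at distance at least $7>6$.

So $mp\ge4$ when $R\ge 7$. We used no information on the *direction* in which $w$ lies; it may be nearer to $u_0$ or to $u_6$.

**Scaling up.** In general, take points $a_{-l},\dots,a_l$ spaced by $3$ on a geodesic, take $w$ far from the middle point $a_0$, and place points $b_h=w,\,b_{h-1},\dots,b_1$ spaced by $3$ on some geodesic starting at $w$. Each step from $w$ may bring us closer to $a_0$, but by at most $3$. If $d(a_0,w)\ge\rho+3h$, then $d(a_0,b_j)\ge\rho+3j$. We obtain $2l+1+h$ points from radius $\rho+3h$, and we ask how small $\rho$ and how large $h$ may be.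

* Closest pair: $b_1$ and $a_{\pm l}$ are at distance at least $\rho+3-3l$. This should be at least $3$, so we want $\rho\ge3l$.
* A ball with $\alpha$ of the $a$'s, on both sides of and including $a_0$, and $\beta$ of the $b$'s. The pair test tells us $2r\ge3(\alpha-1)$ (the extreme $a$'s), $2r\ge\rho+3\beta$ ($a_0$ and the $b$ of largest index), and trivially $\beta\le h$. We want $\alpha+\beta\le r$. Combining the three inequalities with weights $x,y,z$, the coefficients of $\alpha$, $\beta$ and $r$ must satisfy $3x=3y+z=2x+2y$, so $x:y:z=2:1:3$. The combination is $6(\alpha+\beta)\le 6r+6-\rho+3h$, so we want $\rho>3h$.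

Thus $\rho=3l+1$ and $h=l$ are natural: $3l+1$ points from radius $6l+1$. This is where the ratio $2$ comes from. The case $l=1$ is the computation for radius $7$. To cover all residues of the radius modulo $6$ we need two variants with a slightly longer geodesic.

## Two spaced families: the main lemma

**Lemma 4.** Let $l\ge0$ and let $(n,h,\rho)$ be one of
$$\text{(I) }(l,\ l,\ 3l+1),\qquad\text{(II) }(l+1,\ l,\ 3l+3),\qquad\text{(III) }(l+1,\ l+1,\ 3l+2).$$
Let $a_i$ $(-l\le i\le n)$ and $b_j$ $(1\le j\le h)$ be vertices such that

* (i) $d(a_i,a_{i'})=3|i-i'|$;
* (ii) $d(b_j,b_{j'})=3|j-j'|$;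
* (iii) $d(a_0,b_j)\ge\rho+3j$;
* (iv) in case (III) only: $d(a_{l+1},b_1)\ge3$.

Then these vertices are distinct and form a multipacking $M$ of size $l+1+n+h$, that is, of size $3l+1$, $3l+2$, $3l+3$ in cases (I), (II), (III).

For $l=0$ the three cases read: one vertex; two vertices at distance $3$; three vertices with $d(a_0,a_1)=3$, $d(a_0,b_1)\ge5$, $d(a_1,b_1)\ge3$. Condition (iv) cannot be dropped: on a path $u_0,\dots,u_5$ the choice $a_0=u_0$, $a_1=u_3$, $b_1=u_5$ satisfies (i)–(iii) of case (III) with $l=0$, but $N_1[u_4]$ contains $u_3$ and $u_5$.

*Proof.*

**Step 1: mixed distances and distinctness.** We first bound the distance between an $a$ and a $b$. By the triangle inequality, (i) and (iii),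
$$d(a_i,b_j)\ge d(a_0,b_j)-d(a_0,a_i)\ge\rho+3j-3|i|. \tag{3}$$
All indices satisfy $|i|\le n$ (since $l\le n$) and $j\ge1$, so the right side is at least $\rho-3n+3$. Record
$$\rho-3n=1,\ 0,\ -1\quad\text{in cases (I), (II), (III)}. \tag{4}$$
So the distance from an $a$ to a $b$ is at least $4,3,2$ respectively, and no $a$ equals a $b$. With (i) and (ii), all the vertices are distinct. Their number is $(l+1+n)+h$.

**Step 2: set-up of the pair test, and balls that meet only one family.** Suppose a ball of radius $r\ge1$ contains a set $B\subseteq M$ consisting of $\alpha$ of the $a$'s and $\beta$ of the $b$'s, with $\alpha+\beta\ge r+1$. Any two elements of $B$ are at distance at most $2r$, and we look for a contradiction. If $\alpha=0$ or $\beta=0$, then $B$ contains at least $r+1$ elements of one family; the extreme indices differ by at least $r$, so two elements of $B$ are at distance at least $3r>2r$, a contradiction.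

From now on $\alpha,\beta\ge1$. Let $J$ be the largest index with $b_J\in B$. The $\beta$ indices of $b$'s in $B$ are distinct positive integers, so $J\ge\beta$. By (3), for every $a_i\in B$,
$$2r\ge d(a_i,b_J)\ge\rho+3J-3|i|\ge\rho+3\beta-3|i|. \tag{5}$$
This is most useful for $a_i\in B$ with small $|i|$.

**Step 3: the $a$'s of $B$ lie on one side.** Suppose all $i$ with $a_i\in B$ are $\ge0$, or all are $\le0$. We show that some $|i|$ is small enough for (5) to finish. The $\alpha$ numbers $|i|$ are distinct and at most $n$, so the smallest is at most $n-\alpha+1$. For that $a_i$, (5) gives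
$$2r\ge\rho+3\beta-3(n-\alpha+1)=(\rho-3n)+3(\alpha+\beta)-3\ge(\rho-3n)+3r. \tag{6}$$
In cases (I) and (II), $\rho-3n\ge0$ by (4), so $2r\ge3r$, contradicting $r\ge1$.

In case (III), $\rho-3n=-1$. Then (6) gives $2r\ge3r-1$, so $r=1$. The first inequality of (6) becomes $2\ge-1+3(\alpha+\beta)-3$, so $3(\alpha+\beta)\le6$ and hence $\alpha=\beta=1$. Write $B=\{a_i,b_J\}$. By (3), $2\ge3l+2+3J-3|i|$, so $|i|\ge l+J\ge l+1$. Since $-l\le i\le l+1$, this forces $i=l+1$, and then $J=1$. So $d(a_{l+1},b_1)\le2$, contradicting (iv). This is the only use of (iv).

**Step 4: the $a$'s of $B$ lie on both sides, and $a_0\in B$.** Suppose $B$ contains $a_i$'s with $i<0$ and with $i>0$. Let $i_{\min},i_{\max}$ be the extreme indices, and let $\lambda=\min\{|i|:a_i\in B\}$. In this step $\lambda=0$, and we use the weights found above. As $B$ has $\alpha$ of the $a$'s, $i_{\max}-i_{\min}\ge\alpha-1$, so $2r\ge3(\alpha-1)$. By (5) with $i=0$, $2r\ge\rho+3\beta$. Adding twice the first to the second,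
$$6r\ge6\alpha-6+\rho+3\beta=6(\alpha+\beta)-6+\rho-3\beta\ge6r+\rho-3\beta,$$
because $\alpha+\beta\ge r+1$. Hence $\rho\le3\beta\le3h$.

* In case (I) this says $3l+1\le3l$, and in case (II) $3l+3\le3l$; both are false.
* In case (III), $3l+2\le3\beta\le3l+3$ forces $\beta=l+1$. Then $2r\ge\rho+3\beta=6l+5$, so $r\ge3l+3=|M|$. But $|B|\ge r+1>|M|$, a contradiction.

**Step 5: the $a$'s of $B$ lie on both sides, and $a_0\notin B$.** Now $\lambda\ge1$. We lose in (5), because no $a$ in $B$ is the central one, but we gain in the spread, because $B$ skips the middle. The $\alpha$ indices lie in $[i_{\min},-\lambda]\cup[\lambda,i_{\max}]$, which contains $i_{\max}-i_{\min}-2\lambda+2$ integers. So $i_{\max}-i_{\min}\ge\alpha-2+2\lambda$ and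
$$2r\ge3(\alpha-2+2\lambda).$$
By (5) for an $a_i\in B$ with $|i|=\lambda$, also $2r\ge\rho+3\beta-3\lambda$. Adding twice the first to the second,
$$6r\ge6(\alpha+\beta)-3\beta-12+9\lambda+\rho\ge(6r+6)-3\beta-12+9+\rho=6r+3+\rho-3\beta,$$
where we used $\alpha+\beta\ge r+1$ and $\lambda\ge1$. So $3\beta\ge\rho+3$. But $\rho+3=3l+4,\ 3l+6,\ 3l+5$ in the three cases, while $3\beta\le3h=3l,\ 3l,\ 3l+3$: a contradiction.

Steps 2 to 5 exhaust all possibilities, so $M$ is a multipacking. $\blacksquare$

## Large radius forces a large multipacking

**Proposition 5.** Let $l\ge0$.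

* (a) If $\mathrm{rad}(G)\ge6l+1$, then $mp(G)\ge3l+1$.
* (b) If $\mathrm{rad}(G)\ge6l+3$, then $mp(G)\ge3l+2$.
* (c) If $\mathrm{rad}(G)\ge6l+5$, and not ($l=0$ and $\mathrm{diam}(G)=5$), then $mp(G)\ge3l+3$.

*Proof.* Every vertex has eccentricity at least $\mathrm{rad}(G)$, and $\mathrm{diam}(G)\ge\mathrm{rad}(G)$. Also, a vertex $v$ has vertices at every distance from $0$ to $e(v)$, as one sees along a geodesic.

**Step 1: parts (a) and (b), by placing the two families.** Put $h=l$; put $n=l$, $\rho=3l+1$ for (a) and $n=l+1$, $\rho=3l+3$ for (b). Then $\rho+3h$ equals $6l+1$ and $6l+3$ respectively, so $\mathrm{rad}(G)\ge\rho+3h$. Take a geodesic $u_0,\dots,u_{3(l+n)}$; its length is $6l$ in (a) and $6l+3$ in (b), so it exists. Set $a_i=u_{3l+3i}$ for $-l\le i\le n$. Then (i) holds.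

If $h\ge1$, take $w$ with $d(a_0,w)\ge\mathrm{rad}(G)\ge\rho+3h$, and a geodesic of length $3(h-1)$ starting at $w$, which exists because $e(w)\ge\mathrm{rad}(G)\ge3(h-1)$. Let $b_j$ be its vertex at distance $3(h-j)$ from $w$, for $1\le j\le h$. Then (ii) holds, and
$$d(a_0,b_j)\ge d(a_0,w)-d(w,b_j)\ge\rho+3h-3(h-j)=\rho+3j,$$
which is (iii). If $h=0$ there are no $b$'s. Lemma 4, cases (I) and (II), gives (a) and (b).

**Step 2: what part (c) needs.** In case (III), $\rho+3h=(3l+2)+(3l+3)=6l+5$, so (iii) costs nothing new; the new requirement is (iv). The geodesic from $w$ could be chosen freely so far, and now its endpoint $q=b_1$ must be at distance at least $3$ from $a_{l+1}$. Precisely, suppose we have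

* vertices $a_i$ $(-l\le i\le l+1)$ on a geodesic with $d(a_i,a_{i'})=3|i-i'|$,
* a vertex $w$ with $d(a_0,w)\ge6l+5$,
* a vertex $q$ with $d(w,q)=3l$ and $d(q,a_{l+1})\ge3$.

Let $b_j$ be the vertex at distance $3(l+1-j)$ from $w$ on a geodesic from $w$ to $q$, $1\le j\le l+1$. Then $b_{l+1}=w$, $b_1=q$, (ii) and (iv) hold, and $d(a_0,b_j)\ge6l+5-3(l+1-j)=3l+2+3j$, which is (iii). Lemma 4, case (III), gives $mp(G)\ge3l+3$. It remains to find such $a_i,w,q$.

**Step 3: part (c) when $\mathrm{diam}(G)\ge6l+6$.** Here the geodesic is long enough that we may choose which of its ends is $a_{l+1}$. Take a geodesic $p_0,\dots,p_{6l+6}$, let $c=p_{3l+3}$, let $w$ satisfy $d(c,w)\ge6l+5$, and let $q$ be any vertex with $d(w,q)=3l$ (it exists since $e(w)\ge3l$).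

* If $d(q,p_{6l+6})\ge3$, put $a_i=p_{3l+3+3i}$ for $-l\le i\le l+1$, so $a_{l+1}=p_{6l+6}$.
* Otherwise $d(q,p_{6l+6})\le2$, so $d(q,p_0)\ge6l+6-2\ge3$. Put $a_i=p_{3l+3-3i}$, so $a_{l+1}=p_0$.

In both cases $a_0=c$ and $d(q,a_{l+1})\ge3$, as needed in Step 2.

**Step 4: part (c) when $\mathrm{diam}(G)\le6l+5$.** Then $\mathrm{rad}(G)=\mathrm{diam}(G)=6l+5$, so every vertex has eccentricity exactly $6l+5$. By hypothesis $l\ge1$. We steer $q$ towards a vertex far from $a_{l+1}$. Take a geodesic $u_0,\dots,u_{6l+3}$, put $a_i=u_{3l+3i}$ for $-l\le i\le l+1$ and $x'=a_{l+1}=u_{6l+3}$. Choose $w$ with $d(a_0,w)=6l+5$ and $y$ with $d(x',y)=6l+5$.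

* If $d(w,y)\ge3l$, let $q$ be the vertex at distance $3l$ from $w$ on a geodesic from $w$ to $y$. Then $d(q,y)=d(w,y)-3l\le(6l+5)-3l=3l+5$, so $d(q,x')\ge(6l+5)-(3l+5)=3l\ge3$.
* If $d(w,y)<3l$, then $d(w,x')\ge(6l+5)-d(w,y)>3l+5$. Let $q$ be any vertex with $d(w,q)=3l$. Then $d(q,x')\ge d(w,x')-3l>5$, so $d(q,x')\ge6$.

Step 2 applies in both cases. $\blacksquare$

## From radius bounds to Theorem 1, with radius 5 apart

*Proof of Theorem 1 and of the inequality in Theorem 2.* Let $R=\mathrm{rad}(G)\ge1$.

**Step 1: all graphs except those with $\mathrm{rad}=\mathrm{diam}=5$.** We read off $R\le2\,mp(G)$ from Proposition 5. Write $R$ as one of $6l+1,\dots,6l+6$ with $l\ge0$.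

* If $R\in\{6l+1,6l+2\}$, part (a) gives $2\,mp\ge6l+2\ge R$.
* If $R\in\{6l+3,6l+4\}$, part (b) gives $2\,mp\ge6l+4\ge R$.
* If $R\in\{6l+5,6l+6\}$, part (c) gives $2\,mp\ge6l+6\ge R$. It applies: for $l=0$ we have $R\in\{5,6\}$, and $\mathrm{diam}(G)=5$ would force $R=5=\mathrm{diam}(G)$, which is excluded in this step.

So $\gamma_b\le\mathrm{rad}\le2\,mp$ by (1).

**Step 2: why $\mathrm{rad}=\mathrm{diam}=5$ is different.** In Step 4 of the proof of Proposition 5 with $l=0$ we would have $q=w$, and the estimate there reads $d(q,x')\ge3l=0$, which says nothing. The defect is not in the method: for $Q_5$, as shown below, there is no multipacking of size $3$, although $\mathrm{rad}(Q_5)/2>2$. So here we must not bound $\gamma_b$ by the radius. Instead, the *absence* of a multipacking of size $3$ will give us a broadcast cheaper than the radius.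

**Step 3: the case $\mathrm{rad}=\mathrm{diam}=5$.** By Proposition 5(b) with $l=0$, $mp(G)\ge2$. If $mp(G)\ge3$, then $\gamma_b\le\mathrm{rad}=5<2\,mp(G)$, and both theorems hold. Let $mp(G)=2$; this is the exception allowed in Theorem 2, and only Theorem 1 has to be shown. Choose $x,x'$ with $d(x,x')=5$. Suppose some vertex $y$ had $d(y,x)\ge3$ and $d(y,x')\ge3$. Then $\{x,x',y\}$ would be a multipacking:

* a ball of radius $1$ contains at most one of the three, since their pairwise distances are at least $3$;
* a ball of radius $2$ does not contain both $x$ and $x'$, since $5>4$, so it contains at most two of the three;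
* for $r\ge3$ there is nothing to check.

This contradicts $mp(G)=2$. Hence every vertex is within distance $2$ of $x$ or of $x'$. So $f(x)=f(x')=2$, with $f=0$ elsewhere, is a dominating broadcast (allowed, as $e(x)=e(x')=5\ge 2$). Its cost is $4$, so $\gamma_b(G)\le4=2\,mp(G)$. $\blacksquare$

*The exception in Theorem 2 occurs for $Q_5$.* The vertices of $Q_5$ are the $0/1$ strings of length $5$, and distance is the number of differing coordinates. Every vertex has its complement at distance $5$, so $\mathrm{rad}=\mathrm{diam}=5$.

Here is a concrete triple first. The strings $00000$, $11100$, $00111$ have pairwise distances $3,3,4$, yet all three lie within distance $2$ of $00100$ (at distances $1,2,2$). So spacing by $3$ alone is not enough. This happens in general. Suppose $\{x_1,x_2,x_3\}$ is a multipacking of $Q_5$, and write $d_{ij}=d(x_i,x_j)$. Two vertices at distance at most $2$ lie in a common ball of radius $1$, so every $d_{ij}\ge3$. A coordinate in which the three strings do not all agree splits them two against one and contributes $2$ to $d_{12}+d_{13}+d_{23}$. So this sum is even and at most $10$, and it is at least $9$; hence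 it is $10$, and the distances are $3,3,4$ in some order. Let $z$ be the coordinatewise majority of $x_1,x_2,x_3$. The distance $d(z,x_i)$ is the number of coordinates in which $x_i$ is the odd one out, which is $\tfrac12(d_{ij}+d_{ik}-d_{jk})$ with $\{i,j,k\}=\{1,2,3\}$. From $3,3,4$ this is $1$ or $2$. So $N_2[z]$ contains all three vertices, a contradiction.

Hence $Q_5$ has no multipacking of size $3$. Since subsets of multipackings are multipackings, $mp(Q_5)\le2$, and $mp(Q_5)\ge2$ by Proposition 5(b). So $mp(Q_5)=2$ while $\mathrm{rad}(Q_5)=5>4$. This completes the proof of Theorem 2. $\blacksquare$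

## Realizing every pair $(m,b)$ with $m\le b\le2m$

It remains to prove Theorem 3. Necessity is done: $1\le m$ because a single vertex is a multipacking, $m\le b$ is (1), and $b\le2m$ is Theorem 1. Now let $1\le m\le b\le2m$.

**The case $b=m$.** Take the path on $3m$ vertices. Its diameter is $3m-1$, so $mp\ge m$ by (2). Giving value $1$ to the 2nd, 5th, 8th, … vertex dominates at cost $m$, so $\gamma_b\le m$. With $mp\le\gamma_b$ we get $mp=\gamma_b=m$.

**The pair $(1,2)$ in detail.** We need a building block in which multipackings are small and dominating is expensive. Consider $K_3\square K_3$: its vertices are the nine cells of a $3\times3$ board, adjacent when they share a row or a column. Any two cells have a common neighbour: the third cell of their common line, or, for $(s,t),(s',t')$ with $s\ne s'$, $t\ne t'$, the cell $(s,t')$. So any two vertices lie in a ball of radius $1$, and $mp=1$. Every cell also has another cell not adjacent to it, so one ball of radius $1$ is never everything, $\gamma_b\ge2$, and the radius is $2$. So $\gamma_b=2$.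

For larger $m$ and $b$ the two properties used here must hold for larger sets of vertices, and we combine several copies of the block with a path. Each copy of the block will contribute $1$ to $mp$ and $2$ to $\gamma_b$. A path on $2j+1$ vertices, with radius $j$, will contribute $j$ to both.

**The case $m<b\le2m$: parameters.** Put $k=b-m\ge1$ and $j=2m-b\ge0$. Then $m=k+j$ and $b=2k+j$. Let $N=2k+2j+2$.

**Step 1: the block $H$.** We need a graph $H$ such that for every set $S$ of at most $N$ vertices there is a vertex outside $S$ adjacent to all of $S$, and a vertex outside $S$ adjacent to none of $S$. (For $N=2$, the graph $K_3\square K_3$ is an example: common neighbours were found above, with third cells of lines; two cells in one line have a common non-neighbour in the third parallel class position, for instance $(1,1),(1,2)$ have $(2,3)$; and two cells in different rows and columns, say $(1,1),(2,2)$, have $(3,3)$.)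

Take the random graph on $n\geq N$ vertices, each edge present independently with probability $1/2$. Fix a set $S$ of exactly $N$ vertices. A given vertex outside $S$ is adjacent to all of $S$ with probability $2^{-N}$, independently for the $n-N$ outside vertices. So the probability that no outside vertex is adjacent to all of $S$ is $(1-2^{-N})^{n-N}$, and the same holds for "adjacent to none". Hence the probability that one of the two properties fails for some set of exactly $N$ vertices is at most
$$2\binom nN(1-2^{-N})^{n-N},$$
which tends to $0$ as $n\to\infty$, since $\binom nN\le n^N$ is polynomial in $n$ and the other factor decays exponentially. For large $n$ a graph with both properties for all sets of size $N$ exists. A smaller set is enlarged to size $N$, and the vertex found for the larger set works for the smaller one.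

Three consequences. Any two vertices of $H$ have a common neighbour, so $H$ is connected. Two distinct non-adjacent vertices are at distance exactly $2$. And $H$ has an independent set of size $m$: choose vertices one at a time, each outside the set of earlier ones and adjacent to none of them, which is possible as $m\le N$.

**Step 2: the graph $G$.** Let $G$ be the Cartesian product of $k$ copies of $H$ and the path with vertices $0,1,\dots,2j$: two vertices are adjacent if they differ in exactly one coordinate and are adjacent there. One step changes one coordinate to an adjacent vertex, and the coordinates can be moved one after another, so the distance in $G$ is the sum of the coordinate distances. Write vertices as $(y,t)$ with $y\in V(H)^k$ and $0\le t\le2j$.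

**Step 3: $mp(G)\le m$.** We catch any $m+1$ vertices in a ball of radius $m$. Given $k+j+1\le N$ vertices, choose in each $H$-coordinate a vertex adjacent to all their entries in that coordinate, and choose path coordinate $j$. The resulting vertex is at distance at most $k+j$ from each given vertex: $1$ in each $H$-coordinate and $|t-j|\le j$ in the path coordinate. So a ball of radius $k+j=m$ contains $m+1$ of the given vertices. Hence no $m+1$ vertices form a multipacking, and by passing to subsets no larger set does.

**Step 4: $mp(G)\ge m$.** We exhibit a multipacking. Let $\{h_1,\dots,h_m\}$ be an independent set in $H$ and $y_i=(h_i,\dots,h_i)\in V(H)^k$. For $i\ne i'$ the vertices $y_i,y_{i'}$ are at distance $2$ in each of the $k$ coordinates, $2k$ in total. Let $M$ consist of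
$$(y_i,0)\ \ (1\le i\le k)\qquad\text{and}\qquad(y_{k+s},2s)\ \ (1\le s\le j).$$
Then $|M|=k+j=m$. Suppose a ball of radius $r\ge1$ contains at least two elements of $M$ (if it contains at most one, there is nothing to show), and let $\delta$ be the spread of their path coordinates, the largest minus the smallest. If $\delta>0$, two of them differ by $\delta$ in the path coordinate and are at distance $2k+\delta$; if $\delta=0$, any two are at distance $2k$. So $2r\ge2k+\delta$.

Now count the elements of $M$ with path coordinate in an interval of length $\delta$. The path coordinates of $M$ are $0$, taken $k$ times, and $2,4,\dots,2j$, once each. The interval contains at most $\lfloor\delta/2\rfloor+1$ even integers. If $0$ is among them, the count is at most $k+\lfloor\delta/2\rfloor$. If not, it is at most $1+\lfloor\delta/2\rfloor\le k+\lfloor\delta/2\rfloor$, since $k\ge1$. As $k+\lfloor\delta/2\rfloor\le k+\delta/2\le r$, the ball contains at most $r$ elements of $M$. So $M$ is a multipacking, and $mp(G)=m$.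

**Step 5: $\gamma_b(G)\le b$.** Distances in $H$ are at most $2$, so a vertex $(y,j)$ has eccentricity at most $2k+j$. Hence $\gamma_b(G)\le\mathrm{rad}(G)\le2k+j=b$.

**Step 6: $\gamma_b(G)\ge b$.** We find a copy of the path that is as far as possible, in the $H$-coordinates, from every broadcasting vertex. Suppose a dominating broadcast $f$ has cost at most $2k+j-1$. It has at most $2k+j-1\le N$ vertices $v_i$ with $f(v_i)=f_i>0$. Choose $u\in V(H)^k$ whose entry in each coordinate is different from, and not adjacent to, the entries of all the $v_i$ in that coordinate. If $v_i$ has path coordinate $x_i$, then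
$$d((u,x),v_i)=2k+|x-x_i|\qquad(0\le x\le2j).$$
Each of the $2j+1$ vertices $(u,x)$ is dominated, so for each $x$ there is an $i$ with $f_i\ge2k$ and $|x-x_i|\le f_i-2k$. Let $T$ be the set of all $i$ with $f_i\ge2k$, and $t=|T|\ge1$. Each $i\in T$ accounts for at most $2(f_i-2k)+1$ values of $x$, so
$$\sum_{i\in T}\bigl(2(f_i-2k)+1\bigr)\ge2j+1.$$
Solving for the sum of the $f_i$, and using $t\ge1$ and $2k-\tfrac12>0$,
$$\sum_{i\in T}f_i\ge j+\tfrac12+t\left(2k-\tfrac12\right)\ge j+\tfrac12+2k-\tfrac12=2k+j.$$
This contradicts the assumption that the cost is at most $2k+j-1$. So $\gamma_b(G)=b$.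

**Step 7: the sharpness statements.** The graph $G$ has $mp(G)=m$ and $\gamma_b(G)=b$, which proves the equivalence in Theorem 3. The pairs $(m,2m)$ satisfy $1\le m\le2m\le2m$ for every $m\ge1$, so the constant $2$ is attained for every value of $mp$. The pairs $(\lceil b/2\rceil,b)$ satisfy $1\le\lceil b/2\rceil\le b\le2\lceil b/2\rceil$ for every $b\ge1$, so $mp\ge\lceil\gamma_b/2\rceil$ is sharp for every value of $\gamma_b$. $\blacksquare$
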